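# Identifying codes that omit a vertex for every $O(\Delta)$ vertices

## 1. Connected graphs on at most $2\Delta+2$ vertices

Let $G=(V,E)$ be a finite simple graph with $n$ vertices. Write $N(u)$ for the neighborhood of $u$, $N[u]=N(u)\cup\{u\}$ for its closed neighborhood, and $N[S]=\bigcup_{u\in S}N[u]$ for a set $S$. Place a detector at each vertex of a set $C$. A detector at $z$ rings when something happens at a vertex of $N[z]$. We want the set of ringing detectors to tell us whether something happened at a single vertex, and at which one.

**Definition (identifying code).** A set $C\subseteq V$ is an identifying code of $G$ (Karpovsky, Chakrabarty, Levitin, 1998) if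

- $N[u]\cap C\ne\emptyset$ for every $u\in V$ (domination), and
- $N[u]\cap C\ne N[v]\cap C$ for all $u\ne v$ in $V$ (separation).

$G$ is identifiable if it has an identifying code. In that case $\gamma^{\rm ID}(G)$ is the minimum size of one.

If two distinct vertices have the same closed neighborhood, no $C$ separates them. If there are no such pairs, $C=V$ works. So identifiable means that closed neighborhoods are pairwise distinct. For instance, $K_m$ with $m\ge2$ is not identifiable. On the path $a\,v\,c$ the set $\{a,c\}$ is an identifying code, since the three vertices see $\{a\},\{a,c\},\{c\}$. One vertex cannot suffice, because a one-element set has only one nonempty subset. So $\gamma^{\rm ID}(P_3)=2$.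

For any set $D\subseteq V$, the **trace** of $u$ on $D$ is $N[u]\cap D$. It is convenient to add a dummy element $0$ with $N[0]=\emptyset$. Then $C$ is an identifying code exactly when the $n+1$ elements of $V\cup\{0\}$ have pairwise distinct traces on $C$: distinctness from $0$ is domination. We say that a set separates two elements if their traces on it differ, and that it separates a set $X$ if it separates every two elements of $X$.

**Lemma 1 (greedy separation).** Let $X\subseteq V\cup\{0\}$ be nonempty, and let $T\subseteq S\subseteq V$, where $S$ separates $X$. If the traces on $T$ partition $X$ into $p$ parts, then some $T'$ with $T\subseteq T'\subseteq S$ separates $X$ and has $|T'|\le |T|+|X|-p$.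

**Proof.** While two distinct elements $x,y\in X$ have the same trace on the current set, choose $z\in S$ lying in exactly one of $N[x],N[y]$; it exists because $S$ separates $x$ from $y$. Add $z$. Enlarging the set only refines the partition of $X$, and the part containing $x$ and $y$ is cut, so the number of parts goes up by at least $1$. It starts at $p$ and cannot exceed $|X|$, so at most $|X|-p$ vertices are added. $\square$

Now let $G$ be connected and identifiable with maximum degree $\Delta\ge2$. Then $n\ge3$, and $G$ is not complete, because in a complete graph all closed neighborhoods coincide. Being connected and not complete, $G$ has two vertices at distance $2$, that is, an induced path on three vertices.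

**Proposition 2.** If $G$ is connected and identifiable with maximum degree $\Delta\ge2$, then $\gamma^{\rm ID}(G)\le n-1$. Hence, if moreover $n\le 2\Delta+2$, then $\gamma^{\rm ID}(G)\le n-\frac{n}{2\Delta+2}$.

**Proof.** Take an induced path $b\,v\,b'$. On $T=\{b,b'\}$ the elements $b,v,b',0$ have the traces $\{b\},\{b,b'\},\{b'\},\emptyset$. So $T$ cuts $V\cup\{0\}$ into at least $4$ parts. Lemma 1 with $X=V\cup\{0\}$ and $S=V$ gives a code of size at most $2+(n+1)-4=n-1$. If $n\le2\Delta+2$, then $n-1\le n-\frac n{2\Delta+2}$. $\square$

Two vertices created three nonempty traces, a profit of one, and this profit became one omitted vertex. What changes when $n$ is much larger than $\Delta$? We must omit many vertices, about one for every $O(\Delta)$ vertices of the graph. The pair $b,b'$ touches at most $|N[b]\cup N[b']|\le 2(\Delta+1)-1=2\Delta+1$ vertices, since the two neighborhoods share $v$. So we would like to repeat the trick once per $2\Delta+1$ vertices. The difficulty is that the repetitions may interfere with one another, and they may stop before the graph is exhausted.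

## 2. How much can one hope to omit?

The source of the problem, the slides "Identifying codes in graphs", recalls three facts. Every identifiable graph satisfies $\frac{2n}{\Delta+2}\le\gamma^{\rm ID}(G)$ (Karpovsky, Chakrabarty, Levitin, 1998). There are graphs with $\gamma^{\rm ID}(G)=n-\frac n\Delta$. And there is a conjecture (Foucaud, Klasing, Kosowski, Raspaud, 2009) that every connected identifiable graph satisfies $\gamma^{\rm ID}(G)\le n-\frac n\Delta+c$ for some constant $c$. We do not settle this conjecture. The question treated here is whether $\gamma^{\rm ID}(G)\le n-\frac{n}{\Theta(\Delta)}$: is there an absolute constant $K>0$ such that every connected identifiable graph with maximum degree $\Delta\ge2$ has $\gamma^{\rm ID}(G)\le n-\frac n{K\Delta}$? The answer is yes.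

**Theorem A.** Every connected identifiable graph $G$ with $n$ vertices and maximum degree $\Delta\ge2$ satisfies
$$\gamma^{\rm ID}(G)\le n-\frac{n}{3\Delta+2}\le n-\frac n{4\Delta}.$$

**Theorem B.** Every connected identifiable graph $G$ with $n$ vertices and maximum degree $\Delta\ge2$ satisfies
$$\gamma^{\rm ID}(G)\le n-\frac{n}{2\Delta+2}\le n-\frac n{3\Delta}.$$
The first bound holds for every identifiable graph with maximum degree $\Delta\ge2$ and no isolated vertex. With $\iota$ isolated vertices, $\gamma^{\rm ID}(G)\le n-\frac{n-\iota}{2\Delta+2}$.

Theorem B is stronger, but Theorem A already answers the question with a shorter proof, so we prove both. The order $n/\Theta(\Delta)$ cannot be improved.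

**Proposition 3.** For $m\ge3$ the graph $K_{m,m}$, with $n=2m$ and $\Delta=m$, has $\gamma^{\rm ID}(K_{m,m})=2m-2=n-\frac n\Delta$. Hence no $K<1$ is admissible in the question.

**Proof.** Let $A,B$ be the sides. If $u\ne v$ lie on the same side, then $N[u]\triangle N[v]=\{u,v\}$, so every code contains $u$ or $v$. Thus a code misses at most one vertex per side, and $\gamma^{\rm ID}\ge2m-2$. Conversely, omit one vertex from each side and let $A',B'$ be what remains, each of size $m-1\ge2$. The traces on $A'\cup B'$ are $\{a\}\cup B'$ for $a\in A'$, then $B'$ for the omitted vertex of $A$, then $\{b\}\cup A'$ for $b\in B'$, and $A'$ for the omitted vertex of $B$. The traces of the first two kinds contain all of $B'$, hence at least two vertices of $B$; those of the last two kinds contain at most one vertex of $B$. Within each group they are clearly distinct, and all are nonempty. So this is a code of size $2m-2$. If $K<1$, then $n-\frac n{K\Delta}<n-\frac n\Delta$, so the inequality fails for these graphs. $\square$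

## 3. The gain of a set of vertices

**Definition (classes, gain, splitting).** Let $D\subseteq V$. A $D$-class is a maximal nonempty set of vertices with the same nonempty trace on $D$. The $D$-classes partition $N[D]$. Let $c(D)$ be their number, and let
$$g(D)=c(D)-|D|$$
be the gain of $D$. A set $F$ splits a class $P$ if $\emptyset\ne F\cap P\ne P$.

For example, on the path $1\,2\,3\,4\,5\,6\,7$ the set $D=\{1,3\}$ has the classes $\{1\}$, $\{2\}$, $\{3,4\}$ with traces $\{1\},\{1,3\},\{3\}$. So $c(D)=3$ and $g(D)=1$. The set $N[5]=\{4,5,6\}$ splits the class $\{3,4\}$.

**Lemma 4.** In an identifiable graph, $\gamma^{\rm ID}(G)\le n-g(D)$ for every $D\subseteq V$.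

**Proof.** The traces on $D$ partition $V\cup\{0\}$ into $c(D)+1$ parts: the classes, and the part with empty trace, which contains $0$. Apply Lemma 1 with $X=V\cup\{0\}$, $S=V$, $T=D$. The code obtained has size at most $|D|+(n+1)-(c(D)+1)=n-g(D)$. $\square$

So the question becomes: find a set $D$ whose gain is at least $n/(K\Delta)$, or find another way to omit vertices.

## 4. Disjoint pairs save only one vertex on the rook's graph

Call $\{b,b'\}$ a pair if $b,b'$ are at distance $2$, and call $N[b]\cup N[b']$ its footprint; it has at most $2\Delta+1$ vertices. The first thing to try is a maximal family of pairs with pairwise disjoint footprints. If there are $t$ pairs and $D$ is their union, each pair contributes three traces of its own, so $c(D)\ge 3t$, $|D|=2t$ and $g(D)\ge t$. If the footprints covered $V$, we would have $n\le(2\Delta+1)t$ and be done.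

They need not come anywhere near covering $V$. Take the rook's graph: vertices $(i,j)$ with $1\le i,j\le q$, where $q\ge2$, and two distinct vertices adjacent when they agree in one coordinate. Here $n=q^2$, $\Delta=2(q-1)$, and $N[(i,j)]$ is row $i$ together with column $j$. It contains no full row other than row $i$ and no full column other than column $j$, so closed neighborhoods are distinct. Any two closed neighborhoods meet: $N[(i,j)]$ and $N[(k,l)]$ both contain $(i,l)$. So a family with disjoint footprints has only one pair. It saves one vertex, whereas $\frac n{K\Delta}=\frac{q^2}{2K(q-1)}>\frac q{2K}$ is unbounded.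

The point of failure is the demand that footprints be disjoint. When we enlarge $D$, the old classes can be cut but they never disappear: vertices with different traces on $D$ still have different traces afterwards. So a new pair need not have a clean footprint. It suffices that the three new traces $\{b\},\{b'\},\{b,b'\}$ occur on vertices not yet covered by $N[D]$; what happens on the covered part can only help. In the rook's graph the pairs $\{(1,1),(2,2)\}$, $\{(3,3),(4,4)\}$, and so on can be used one after the other. Indeed, for the whole diagonal $D$ the trace of $(i,j)$ is $\{(i,i),(j,j)\}$. There are $q+\binom q2$ classes, and the gain is $\binom q2$.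

There is even a second kind of profitable move: a single new vertex that covers something new and also splits an old class.

## 5. Two moves, the blocks they leave, and Theorem A

**Definition (crossing, laminar).** Two sets cross if they intersect and neither contains the other. A family of sets is laminar if no two of its members cross.

For example, $\{1,2\}$ and $\{2,3\}$ cross, while $\{1\},\{1,2\},\{3\}$ is laminar. In a finite laminar family of nonempty sets, the distinct maximal members are pairwise disjoint, and every member lies in exactly one of them.

**Proof of Theorem A.** Let $G$ be connected and identifiable with $\Delta\ge2$.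

**Step 1: choice of $D$.** The purpose is a set $D$ whose gain pays for the part it covers and to which no profitable move applies. Choose $D\subseteq V$ inclusion-maximal subject to
$$|N[D]|\le(2\Delta+1)\,g(D). \tag{1}$$
The set $\emptyset$ qualifies, so $D$ exists. Put $g=g(D)$, $U=N[D]$, $W=V\setminus U$. If $N[b]$ meets $W$, then $b\notin D$, because $N[d]\subseteq U$ for $d\in D$.

**Step 2: no splitting by vertices that see $W$.** We show:

(A) *If $N[b]\cap W\ne\emptyset$, then $N[b]$ splits no $D$-class.*

Suppose it splits one, and consider $D\cup\{b\}$. Every old class yields at least one class, the split class yields two, and the vertices of $N[b]\cap W$ have the new trace $\{b\}$. So $c$ grows by at least $2$ and $g$ by at least $1$, while $|N[D]|$ grows by at most $|N[b]|\le\Delta+1\le2\Delta+1$. Then $D\cup\{b\}$ satisfies (1), contradicting maximality.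

**Step 3: no crossing inside $W$.** We show:

(B) *For no $b,b'$ do the sets $N[b]\cap W$ and $N[b']\cap W$ cross.*

Suppose they cross. Then $b\ne b'$ and $b,b'\notin D$. On $D\cup\{b,b'\}$ the traces $\{b\},\{b'\},\{b,b'\}$ occur on $W$, so $c$ grows by at least $3$ and $g$ by at least $1$. The newly covered vertices lie in $N[b]\cup N[b']$, two sets that share a vertex, so $|N[D]|$ grows by at most $2(\Delta+1)-1=2\Delta+1$. Again (1) survives, contradicting maximality.

**Step 4: $U\neq\emptyset$.** There are $u,v$ at distance $2$. Then $N[u]$ and $N[v]$ have a common element, $u\notin N[v]$ and $v\notin N[u]$, so they cross. If $W=V$, this would contradict (B).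

Inequality (1) says $|U|\le(2\Delta+1)g$, so $U$ is paid for. But $W$ may be nonempty when no move applies. In the star with center $z$ and $m\ge4$ leaves, take $D=\{b,b'\}$, two leaves. The classes are the singletons $\{b\},\{z\},\{b'\}$, which nothing can split. The nonempty sets $N[x]\cap W$ are $W$ (for $x=z$) and the singletons $\{w\}$, with no crossing. So neither move applies although $m-2$ leaves are uncovered. The next steps find a second saving, this time coming from $W$.

**Step 5: the shape of $W$.** The purpose is to bound $|W|$ by the number of vertices of $U$ that see $W$. By (B) the nonempty sets $N[b]\cap W$ with $b\in V$ form a laminar family, and it covers $W$ because $w\in N[w]\cap W$. Let $M_1,\dots,M_r$ be its distinct maximal members, called blocks. They partition $W$, each has at most $\Delta+1$ elements, and every nonempty $N[b]\cap W$ lies in exactly one block. Hence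
$$|W|\le(\Delta+1)r. \tag{2}$$
There is no edge between different blocks: for an edge $ww'$ inside $W$, both ends lie in $N[w]\cap W$, which lies in one block. Since $G$ is connected and $U\ne\emptyset$, each block has a neighbor in $U$. Let $R=N[W]\setminus W\subseteq U$. For $x\in R$ the set $N[x]\cap W$ lies in a single block, so different blocks have different neighbors in $R$. Thus $|R|\ge r$. (If $W=\emptyset$, then $r=0$ and $R=\emptyset$.)

**Step 6: a code that omits $|R|$ vertices.** By (A), a vertex that sees $W$ does not help to distinguish vertices inside one $D$-class. So the vertices of $U$ can be separated without using $R$, and $W$ can be separated using at most $|W|$ vertices.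

Let $Z=V\setminus N[W]$. Since $N[W]=W\cup R$, we have $Z\subseteq U$ and $|Z|=|U|-|R|$. Since $N[d]\subseteq U$ for $d\in D$, no $d\in D$ lies in $N[W]$, so $D\subseteq Z$.

- $Z$ separates distinct $u,u'\in U$. If their traces on $D$ differ, $D\subseteq Z$ does it. Otherwise they lie in one $D$-class. Take $z\in N[u]\triangle N[u']$. Then $N[z]$ contains exactly one of $u,u'$, so it splits that class. By (A), $N[z]\cap W=\emptyset$, that is, $z\in Z$.
- $Z$ separates $U$ from $W\cup\{0\}$. For $u\in U$ the trace on $Z$ contains $N[u]\cap D\ne\emptyset$. For $w\in W$ we have $N[w]\subseteq N[W]$, so its trace on $Z$ is empty, as is that of $0$.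
- $N[W]$ separates $W\cup\{0\}$: for $w\ne w'$ in $W$ the nonempty set $N[w]\triangle N[w']$ lies in $N[W]$, and $w\in N[w]$ separates $w$ from $0$. Apply Lemma 1 with $X=W\cup\{0\}$, $S=N[W]$, $T=\emptyset$ (one part). It gives $C_W\subseteq N[W]$ that separates $W\cup\{0\}$ and has $|C_W|\le|W|$.

Together, $Z\cup C_W$ separates $V\cup\{0\}$, so it is an identifying code. Its size is at most $|U|-|R|+|W|=n-|R|$.

**Step 7: balance.** Let $s=n-\gamma^{\rm ID}(G)$. By Lemma 4, $s\ge g$. By Step 6, $s\ge|R|\ge r$. With (1) and (2),
$$n=|U|+|W|\le(2\Delta+1)g+(\Delta+1)r\le(3\Delta+2)s .$$
This is the first inequality of Theorem A, and $3\Delta+2\le4\Delta$ because $\Delta\ge2$. $\blacksquare$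

## 6. Growing $D$ inside the uncovered part

In Step 7 the two savings $g$ and $r$ come from two different codes, so $s$ is at least their maximum and not their sum. That costs the extra $\Delta$. For Theorem B we arrange that the same $g$ pays for $U$ and for most of $W$. Whatever is still uncovered will be paid for by gains that can be added to $g$. For this we need much tighter bookkeeping, and we obtain it by choosing the vertices of $D$ one at a time, always among the uncovered vertices.

From here to the end of Section 9, $G$ is connected and identifiable with $\Delta\ge2$. Disconnected graphs are treated in Section 10.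

**Step 1: the construction.** Build a sequence $d_1,d_2,\dots$. Put $D_i=\{d_1,\dots,d_i\}$ and $W_i=V\setminus N[D_i]$, starting from $D_0=\emptyset$. Given $D_i$:

- Rule 1. If some $w\in W_i$ is such that $N[w]$ splits a $D_i$-class, set $d_{i+1}=w$.
- Rule 2. Otherwise, if $G[W_i]$ contains an induced path $b\,v\,b'$, set $d_{i+1}=b$ and $d_{i+2}=b'$. Call $b$ a seed and $b'$ its partner.
- Otherwise stop.

In Rule 2 we have $b'\in W_{i+1}$, since $b'\in W_i$ and $b'\notin N[b]$. So every $d_i$ lies in $W_{i-1}$, and the process ends. Let $D$ be the final set, $U=N[D]$, $W=V\setminus U$. Let $k$ be the number of seeds. All steps that are not seeds are called gain steps; they are the Rule 1 steps and the partners. Let $s_i$ be the number of $D_{i-1}$-classes split by $N[d_i]$.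

As an example, take the path $1\,2\cdots7$. Rule 2 with the path $1\,2\,3$ gives the seed $d_1=1$ and its partner $d_2=3$. Now $N[5]$ splits $\{3,4\}$, so Rule 1 allows $d_3=5$. The class with trace $\{5\}$ is $\{5,6\}$, and $N[7]=\{6,7\}$ splits it, so $d_4=7$. Everything is covered. The seven vertices have distinct traces on $D=\{1,3,5,7\}$, so $g(D)=7-4=3$, and $(s_1,s_2,s_3,s_4)=(0,1,1,1)$.

**Step 2: the gain is the number of splits.** We record four facts.

*(i) $D$ is independent*, because $d_i\notin N[D_{i-1}]$ for each $i$. So each $d\in D$ has trace $\{d\}$. Let $K_d$ be the $D$-class with trace $\{d\}$. Then $d\in K_d\subseteq N[d]$.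

*(ii) $s_i=0$ for seeds and $s_i\ge1$ for gain steps.* When a seed $b\in W_{i-1}$ is chosen, Rule 1 is not applicable, so $N[b]$ splits nothing. For Rule 1 steps, $s_i\ge1$ by definition. For a partner $b'=d_i$ from the path $b\,v\,b'$: just before step $i$, the vertices $b$ and $v$ both have trace $\{b\}$, since both were uncovered before $b$ was added. Now $v\in N[b']$ and $b\notin N[b']$, so this class is split.

*(iii) $g(D)=\sum_i s_i\ge k$.* Step $i$ creates the class $N[d_i]\cap W_{i-1}\ni d_i$ with trace $\{d_i\}$, cuts $s_i$ old classes in two, and leaves every other old class as one class. So $c(D_i)=c(D_{i-1})+1+s_i$. Summing and subtracting $|D|$ gives the equality. Each of the $k$ seeds has its own partner, and the partner has $s_i\ge1$. Write $g=g(D)$.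

*(iv) $D\ne\emptyset$.* Initially there are no classes and $W_0=V$, so Rule 1 does not apply, and Rule 2 does because $G$ has an induced path on three vertices. Hence $U\neq\emptyset$.

By (i) exactly $|D|$ classes have a one-element trace, namely the $K_d$. Call a class with trace of size at least $2$ a multi class. There are exactly $c(D)-|D|=g$ multi classes.

**Step 3: labels assign $s_i$ multi classes to step $i$.** The purpose is to distribute the $g$ multi classes among the gain steps. Run the construction again and give labels to classes as follows. When $N[d_i]$ splits $P$, the part $P\cap N[d_i]$ gets the label $i$ (replacing any earlier label), and the part $P\setminus N[d_i]$ keeps the label of $P$, if any. A class that is not split keeps its label, if any, whether it lies inside $N[d_i]$ or outside. The new class $N[d_i]\cap W_{i-1}$ gets no label.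

After every step, the unlabeled classes are exactly those with one-element traces. Indeed, new classes have one-element traces and are unlabeled. A class with trace $\{d\}$ contains $d$, and $d\notin N[d_i]$ for $d_i\neq d$. So it is never completely covered: it is either untouched, or split into a part with trace $\{d\}$, unlabeled, and a part with trace $\{d,d_i\}$, which gets the label $i$. All pieces of a labeled class are labeled. So at the end exactly the multi classes carry labels.

Let $\mathcal L_i$ be the set of final classes with label $i$. At step $i$ exactly $s_i$ classes receive this label. Later, a class with label $i$ either stays one class and keeps the label, or is split, and exactly one of its two parts (the part outside the new neighborhood, which is nonempty) keeps it. So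
$$|\mathcal L_i|=s_i,\qquad d_i\text{ is in the trace of every }L\in\mathcal L_i,\qquad L\subseteq N[d_i]\text{ for every }L\in\mathcal L_i .$$
In the example on the path with seven vertices, $\mathcal L_2=\{\{2\}\}$, $\mathcal L_3=\{\{4\}\}$, $\mathcal L_4=\{\{6\}\}$.

One more fact will be used for seeds. Let $b$ be a seed with partner $d_i$. At step $i$ the class with trace $\{b\}$ is split, and its part with trace $\{b,d_i\}$ gets the label $i$. Following the part that keeps the label to the end, we obtain:
$$\text{some } L\in\mathcal L_i \text{ has a trace containing } \{b,d_i\},\text{ so } L\subseteq N[b]\cap N[d_i]. \tag{3}$$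

## 7. Covering almost everything by $k+g$ closed neighborhoods

**Step 4: the structure at termination.** When the construction stops, Rules 1 and 2 fail, so

- (a) for $w\in W$, the set $N[w]$ splits no $D$-class;
- (b) $G[W]$ has no induced path on three vertices, so it is a disjoint union of cliques.

Let $R=\{x\in U: N(x)\cap W\ne\emptyset\}$. By (a), each $w\in W$ is adjacent to all or none of the vertices of a given $D$-class. So all vertices of a $D$-class have the same neighbors in $W$, and $R$ is a union of $D$-classes, which we call $R$-classes. For an $R$-class $Q$ let $W_Q\subseteq W$ be the common set of neighbors in $W$, and fix a vertex $x_Q\in Q$. Since $N[d]\subseteq U$ for $d\in D$, we have $R\cap D=\emptyset$. As $d\in K_d$, no $K_d$ is an $R$-class. So all $R$-classes are multi classes, and their number $\nu$ satisfies $\nu\le g$.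

Three small graphs show what can be left over. In each the construction may begin with two vertices $b,b'$ and then stop, with $g=1$.

- *A star* with center $z$ and $m\ge4$ leaves, $D=\{b,b'\}$ two leaves. Here $W$ is the set of the other leaves, $\{z\}$ is the only $R$-class, and $N[z]$ covers the whole graph.
- *A spider*: a center $z$ adjacent to $b,b',w_1,\dots,w_t$ with $t\ge2$, and each $w_j$ adjacent to one further vertex $y_j$. With $D=\{b,b'\}$ the classes are the singletons $\{b\},\{z\},\{b'\}$, so nothing can be split, and $G[W]$ is the union of the edges $w_jy_j$. The only $R$-class is $Q=\{z\}$, with $W_Q=\{w_1,\dots,w_t\}$. The vertices $y_j$ have no neighbor in $U$.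
- *$K_{m,m}$* with $m\ge3$ and $D=\{b,b'\}$ on side $A$. The classes are $\{b\},\{b'\}$ and $B$, and $W=A\setminus\{b,b'\}$. For $w\in W$ the set $N[w]=\{w\}\cup B$ splits nothing, and $G[W]$ has no edges. The only $R$-class is $Q=B$, with $W_Q=W$. For $x\in B$ the set $N[x]=\{x\}\cup A$ covers $W$ but not $Q$.

**Step 5: three types of gain steps.** We allow ourselves $s_i$ closed neighborhoods for gain step $i$. They should cover $K_{d_i}$, all classes in $\mathcal L_i$, and the sets $W_Q$ for the $R$-classes $Q\in\mathcal L_i$. The set $N[d_i]$ covers $K_{d_i}$ and all of $\mathcal L_i$; the set $N[x_Q]$ covers $W_Q$. If all classes in $\mathcal L_i$ are $R$-classes, that is $s_i+1$ sets, one too many. The types describe how we save one.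

- Type 1: some class of $\mathcal L_i$ is not an $R$-class.
- Type 2: all classes of $\mathcal L_i$ are $R$-classes, and $K_{d_i}\cup Q\subseteq N[x_Q]$ for every $Q\in\mathcal L_i$.
- Type 3: all classes of $\mathcal L_i$ are $R$-classes, and some $Q_i\in\mathcal L_i$ has $K_{d_i}\cup Q_i\not\subseteq N[x_{Q_i}]$. Fix such a $Q_i$ and put $x_i=x_{Q_i}$.

Every gain step has exactly one type. The star and the spider have type 2 at $i=2$, and $K_{m,m}$ has type 3. For type 3 we note a consequence that will pay later. Since $x_i\in Q_i\subseteq N[d_i]$, we have $d_i\in N[x_i]\cap K_{d_i}$; also $x_i\in N[x_i]\cap Q_i$. So $N[x_i]$ meets both $K_{d_i}$ and $Q_i$, and it fails to contain one of them: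
$$\text{for } i \text{ of type 3, } N[x_i] \text{ splits } K_{d_i}\text{ or }Q_i. \tag{4}$$

**Step 6: the family $\mathcal F$.** Let $\mathcal F$ be the indexed family consisting of

- $N[d]$ for each seed $d$;
- for $i$ of type 1: $N[d_i]$, and $N[x_Q]$ for each $R$-class $Q\in\mathcal L_i$; these are at most $1+(s_i-1)=s_i$ sets;
- for $i$ of type 2: $N[x_Q]$ for each $Q\in\mathcal L_i$; these are $s_i$ sets;
- for $i$ of type 3: $N[d_i]$, and $N[x_Q]$ for each $Q\in\mathcal L_i\setminus\{Q_i\}$; these are $s_i$ sets.

By Step 2 (iii), $|\mathcal F|\le k+g$.

*The union of $\mathcal F$ contains $U$.* The set $U$ is the union of the classes $K_d$ with $d\in D$ and the multi classes, and each multi class lies in some $\mathcal L_i$ with $i$ a gain step. For a seed $d$, $K_d\subseteq N[d]$. For $i$ of type 1 or 3, $K_{d_i}$ and all $L\in\mathcal L_i$ lie in $N[d_i]$. For $i$ of type 2, $\mathcal L_i$ is nonempty, and $K_{d_i}\cup Q\subseteq N[x_Q]$ for each $Q\in\mathcal L_i$.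

*The union of $\mathcal F$ contains $W_Q$ for every $R$-class $Q$ that is not one of the $Q_i$ with $i$ of type 3.* Indeed $Q$ is a multi class, so $Q\in\mathcal L_i$ for some $i$, the set $N[x_Q]$ belongs to $\mathcal F$, and $W_Q\subseteq N[x_Q]$.

**Step 7: the size of the union.** We show that
$$\Bigl|\bigcup\mathcal F\Bigr|\le(2\Delta+1)g. \tag{5}$$
Let $b$ be a seed with partner $d_i$. Some member of $\mathcal F$ belonging to step $i$ meets $N[b]$: take $L\in\mathcal L_i$ from (3). If $i$ has type 1 or 3, then $N[d_i]\in\mathcal F$, and $\emptyset\neq L\subseteq N[b]\cap N[d_i]$. If $i$ has type 2, then $N[x_L]\in\mathcal F$, and $x_L\in L\subseteq N[b]$. Pair $N[b]$ with this member. Different seeds have different partners, so the $k$ pairs are disjoint as sets of indices. Each pair covers at most $2(\Delta+1)-1$ vertices, and each remaining member at most $\Delta+1$. Hence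
$$\Bigl|\bigcup\mathcal F\Bigr|\le(\Delta+1)(k+g)-k=\Delta k+(\Delta+1)g\le(2\Delta+1)g,$$
using $k\le g$.

## 8. The vertices that $\mathcal F$ misses

**Step 8: what is missed.** Every vertex of $W$ with a neighbor in $U$ lies in some $W_Q$. So a vertex missed by $\mathcal F$ either lies in $W_{Q_i}$ for some $i$ of type 3, or has no neighbor in $U$. Put
$$X_3=\{x_i: i\text{ of type }3\},\quad W_3=\bigcup_{i\text{ of type }3}W_{Q_i}=W\cap N(X_3),\quad W^0=\{w\in W:N(w)\cap U=\emptyset\},$$
where $N(X_3)=\bigcup_{x\in X_3}N(x)$. Let $\mu$ be the number of distinct nonempty sets $N(w)\cap X_3$ with $w\in W$. These sets partition $W_3$ into $\mu$ parts, and each part lies in some $N(x_i)$. So $|W_3|\le\Delta\mu$. With (5),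
$$n\le(2\Delta+1)g+\Delta\mu+|W^0|. \tag{6}$$

In $K_{m,m}$ above, $X_3=\{x\}$ and $W_3=W$, so $\mu=1$. In the spider, $W^0=\{y_1,\dots,y_t\}$, although $g=1$; so $|W^0|$ is not bounded by $g$, and we need another parameter for it.

**Step 9: counting $W^0$.** Let $A$ be a clique component of $G[W]$. It contains at most one vertex of $W^0$, since two of them would both have closed neighborhood $A$. Also $A\not\subseteq W^0$, since $G$ is connected and $U\ne\emptyset$. So the component of each $w^0\in W^0$ contains a vertex $w^1\notin W^0$, and $w^1\in W_Q$ for some $R$-class $Q$. Assign $w^0$ to one such $Q$. Let $a_Q$ be the number of vertices assigned to $Q$, and let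
$$\eta=\sum_{Q:\,a_Q\ge2}(a_Q-1).$$
Since $a_Q\le1+\max(a_Q-1,0)$ for each of the $\nu\le g$ $R$-classes,
$$|W^0|=\sum_Qa_Q\le\nu+\eta\le g+\eta. \tag{7}$$

## 9. Two gains on top of $g$, and the end of the proof for connected graphs

Let $s=n-\gamma^{\rm ID}(G)$. We show $s\ge g+\mu$ and $s\ge g+\eta$; each time we add vertices to $D$ and apply Lemma 4.

**Step 10: $s\ge g+\mu$.** The purpose is to pay for $W_3$. By (4), adding $x_i$ costs one vertex and splits one class, so it pays for itself; the traces it creates on $W$ are pure profit.

Consider $D\cup X_3$. Since $X_3\subseteq R$, we have $X_3\cap D=\emptyset$. For different $i$ of type 3 the classes $Q_i$ are different, because they have different labels; so the $x_i$ are distinct, and $|X_3|$ is the number of type 3 steps. By (4), for each such $i$ one of the classes $K_{d_i},Q_i$ is split by $N[x_i]$, and these chosen classes are different for different $i$: the $K_{d_i}$ are distinct, the $Q_i$ are distinct, and no $K_{d_i}$ is a multi class. So at least $|X_3|$ distinct $D$-classes are split by sets $N[x]$ with $x\in X_3$. Every $D$-class gives at least one trace on $D\cup X_3$, each split class gives at least two, and traces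 from different $D$-classes differ in their $D$-part. So the vertices of $U$ realize at least $c(D)+|X_3|$ traces, all with nonempty $D$-part. The vertices of $W$ have empty $D$-part and realize exactly $\mu$ nonempty traces. Hence
$$g(D\cup X_3)\ge c(D)+|X_3|+\mu-|D|-|X_3|=g+\mu,$$
and Lemma 4 gives $s\ge g+\mu$.

For $K_{m,m}$ this adds one vertex $x\in B$ to $\{b,b'\}$. The traces are $\{b,x\},\{b',x\},\{b,b',x\},\{b,b'\},\{x\}$, and the gain is $5-3=2$.

**Step 11: $s\ge g+\eta$.** The purpose is to pay for $W^0$. A vertex $p\in W^0$ placed in the code has trace $\{p\}$, and one vertex $x_Q$ distinguishes $p$ from a vertex $w^1$ in its clique, for all the $p$ assigned to $Q$ at once.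

Let $\mathcal Q_2=\{Q:a_Q\ge2\}$ and $X_2=\{x_Q:Q\in\mathcal Q_2\}$, and let $P$ be the set of vertices of $W^0$ assigned to classes in $\mathcal Q_2$. Consider $D\cup X_2\cup P$. The three sets are disjoint, since $X_2\subseteq R\subseteq U\setminus D$ and $P\subseteq W$. Also $|X_2|=|\mathcal Q_2|$ and $|P|=\sum_{Q\in\mathcal Q_2}a_Q$. The vertices of $U$ realize at least $c(D)$ traces with nonempty $D$-part, since they do so already on $D$.

Now let $p\in P$ be assigned to $Q$, and let $A$ be the clique component of $G[W]$ containing $p$. Since $p\in W^0$, we have $N[p]=A$, so the vertices whose trace contains $p$ are exactly the members of $A$. Every $w\in A$ has $N[w]\cap W=A$, and $A$ contains only one vertex of $W^0$. So the traces of members of $A$ contain no element of $P$ other than $p$. The trace of $p$ is $\{p\}$. By the assignment there is $w^1\in A\cap W_Q$, and its trace contains $p$ and $x_Q$. So there are two distinct traces whose only element of $P$ is $p$, both with empty $D$-part. Over all $p\in P$ this gives at least $2|P|$ distinct nonempty traces with empty $D$-part. Hence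
$$g(D\cup X_2\cup P)\ge c(D)+2|P|-|D|-|\mathcal Q_2|-|P|=g+\sum_{Q\in\mathcal Q_2}(a_Q-1)=g+\eta,$$
and Lemma 4 gives $s\ge g+\eta$.

For the spider, $D\cup X_2\cup P=\{b,b',z,y_1,\dots,y_t\}$. The traces are $\{b,z\},\{b',z\},\{b,b',z\}$ and, for each $j$, $\{z,y_j\}$ and $\{y_j\}$. The gain is $(3+2t)-(3+t)=t=1+(t-1)=g+\eta$.

**Step 12: balance.** By (6) and (7), and then by $s\ge g+\max(\mu,\eta)$,
$$n\le(2\Delta+2)g+\Delta\mu+\eta\le(2\Delta+2)g+(\Delta+1)\max(\mu,\eta)\le(2\Delta+2)\bigl(g+\max(\mu,\eta)\bigr)\le(2\Delta+2)s .$$
So $\gamma^{\rm ID}(G)=n-s\le n-\frac n{2\Delta+2}$ for connected $G$. Since $2\Delta+2\le3\Delta$ for $\Delta\ge2$, also $\gamma^{\rm ID}(G)\le n-\frac n{3\Delta}$.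

## 10. Disconnected graphs, and the range of the constant

**Step 13: components.** The purpose is to finish Theorem B for disconnected graphs. Let $G$ be identifiable with maximum degree $\Delta\ge2$ and with $\iota$ isolated vertices. The union of identifying codes of the components is an identifying code of $G$: domination and separation hold inside each component, and vertices of different components have disjoint nonempty traces. An isolated vertex has the code consisting of itself. A component $H$ with $n_H\ge2$ vertices is connected and identifiable, so it is not $K_2$. Hence it has at least three vertices, and its maximum degree $\Delta_H$ satisfies $2\le\Delta_H\le\Delta$. By Step 12,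
$$\gamma^{\rm ID}(H)\le n_H-\frac{n_H}{2\Delta_H+2}\le n_H-\frac{n_H}{2\Delta+2}.$$
Summing over these components, whose orders add up to $n-\iota$, and adding the $\iota$ isolated vertices gives $\gamma^{\rm ID}(G)\le n-\frac{n-\iota}{2\Delta+2}$. If $\iota=0$, this is $n-\frac n{2\Delta+2}$. This completes the proof of Theorem B. $\blacksquare$

Theorem B makes $K=3$ admissible in the question of Section 2, and Proposition 3 excludes every $K<1$. So the infimum of the admissible absolute constants lies in $[1,3]$, and the order $n/\Theta(\Delta)$ is optimal. For each fixed $\Delta$, writing $2\Delta+2=\left(2+\frac2\Delta\right)\Delta$ shows that Theorem B gives the bound with $K=2+\frac2\Delta$. So asymptotically, as $\Delta\to\infty$, the best constant lies in $[1,2]$.
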